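
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Fractional truncation levels and $s$-union families\\ in the $q$-ary cube}


\begin{abstract}
A family of vectors in $\{0,\dots,q-1\}^n$ is $s$-union if the coordinatewise maximum of any two members has coordinate sum at most $s$. A conjecture states that the largest such family is always found in an explicit one-parameter list, built around integer vectors with nearly equal entries. We show that this is false: for every $q\ge5$ it fails for all large $n$ and for a positive proportion of the values of $s$, and one explicit failing triple is $(n,q,s)=(10^7,5,3.6\cdot10^7)$. The better families replace the integer vector by a constant vector with a suitable \emph{non-integer} entry. We also determine the exponential rate at which the density of the complement of an optimal family tends to $0$, for every $q$, and the exact range of $s/n$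 in which the conjectured families attain this rate.
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $n\ge2$, $q\ge2$ and $s$ be integers with $0\le s\le(q-1)n$, and let $X_q^n=\{0,1,\dots,q-1\}^n$. For $\mathbf a,\mathbf b\in\mathbb R^n$ write $|\mathbf a|=\sum_i a_i$ for the weight, $\mathbf b\le\mathbf a$ if $b_i\le a_i$ for all $i$, and $\mathbf a\vee\mathbf b$ for the vector with entries $\max\{a_i,b_i\}$. A set $A\subset X_q^n$ is \emph{$s$-union} if $|\mathbf a\vee\mathbf b|\le s$ for all $\mathbf a,\mathbf b\in A$ (including $\mathbf a=\mathbf b$). Put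
\[
w_q^n(s)=\max\{|A|: A\subset X_q^n\text{ is $s$-union}\}.
\]
For $q=2$ the vectors are sets and the condition says that any two members of the family have a union of size at most $s$.

Two examples come to mind at once. One can take all vectors below a fixed vector $\mathbf a$ of weight $s$. This box has $\prod_i(a_i+1)$ elements, so the best choice is to make the $a_i$ as equal as possible. Or one can take all vectors of weight at most $s/2$. The following construction, from \cite{source}, interpolates between the two. Call $\mathbf a\in X_q^n$ \emph{equitable} if $|a_i-a_j|\le1$ for all $i,j$. For $B\subset X_q^n$ let $\mathcal D(B)=\{\mathbf c\in X_q^n:\mathbf c\le\mathbf b\text{ for some }\mathbf b\in B\}$ be the down-set generated by $B$. For a nonnegative integer vector $\mathbf a$ and an integer $r\ge0$ let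
\[
\mathcal S_q(\mathbf a,r)=\{\mathbf b\in X_q^n:\ \mathbf b\ge\mathbf a,\ |\mathbf b|-|\mathbf a|=r\}.
\]
For an integer $d$ with $0\le d\le s/2$ choose an equitable $\mathbf a\in X_q^n$ of weight $s-2d$, and set, with $\mathbf 1=(1,\dots,1)$,
\[
U_i(d)=\mathcal S_q\bigl(\mathbf a+i\mathbf 1,\ d-(n-1)i\bigr)\quad\Bigl(0\le i\le \tfrac d{n-1}\Bigr),\qquad
A_q^n(d)=\mathcal D\Bigl(\,\bigcup_{i=0}^{\lfloor d/(n-1)\rfloor}U_i(d)\Bigr).
\]
The weight of an equitable vector determines how often each entry occurs, so different choices of $\mathbf a$ differ only by a permutation of the coordinates, and $|A_q^n(d)|$ does not depend on the choice. It is known that $A_q^n(d)$ is $s$-union; a short proof is in Remark~\ref{rem:union}. The value $d=0$ gives the box, and if $s=2d$ then $\mathbf a=\mathbf 0$ and the part $\mathcal D(U_0(d))$ is the set of all vectors of weight at most $s/2$.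

\begin{conjecture}[\cite{source}]
For all $n,q,s$ as above, $\displaystyle w_q^n(s)=\max_{0\le d\le s/2}|A_q^n(d)|$.
\end{conjecture}

For $n=2$ this is true. If $A$ is a nonempty $s$-union set and $m_i=\max_{\mathbf a\in A}a_i$, then two members that attain the two maxima have join $(m_1,m_2)$, so $m_1+m_2\le s$ and $|A|\le(m_1+1)(m_2+1)$. A product of two nonnegative integers with bounded sum is largest when the sum is as large as possible and the factors are nearly equal, so $|A|\le|A_q^2(0)|$. For $q=2$ the construction includes the extremal families of Katona's theorem.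

\subsection*{The idea}

Suppose first that $\mathbf a=e\mathbf 1$ is constant. Then $\mathcal D(U_0(d))$ consists of the $\mathbf b\in X_q^n$ with $|\mathbf b\vee\mathbf a|\le|\mathbf a|+d$. Since $s-2d=en$, this is the set
\[
B_e=\Bigl\{\mathbf b\in X_q^n:\ \sum_{i=1}^n\max(b_i,e)\le\frac{s+en}2\Bigr\}.
\]
There is a very short reason why $B_e$ is $s$-union: for all real $x,y,e$,
\[
\max(x,y)\le\max(x,e)+\max(y,e)-e ,
\]
and summing over coordinates gives $|\mathbf b\vee\mathbf b'|\le s$ for $\mathbf b,\mathbf b'\in B_e$. \emph{This argument never uses that $e$ is an integer.} When the average level $e=(s-2d)/n$ is not an integer, the construction above resorts to mixing: some coordinates get the level $\lfloor e\rfloor$, the others $\lfloor e\rfloor+1$. The alternative is to keep one non-integer level $e$ in every coordinate. We show that for $q\ge5$ and suitable $s$ this is better, by an exponential factor in the number of excluded vectors.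

\subsection*{Results}

It is convenient to put $t=(q-1)n-s$ and $\tau=t/n$. For an integer $k$ with $1\le k<\frac{q-2}2$ let $\beta_k,\alpha_k\in(0,1)$ be the solutions of
\begin{equation}\label{eq:ab}
\beta_k^{-1}+\dots+\beta_k^{-k}=q-k-2,\qquad \alpha_k^{-1}+\dots+\alpha_k^{-(k+1)}=q-k-1 .
\end{equation}
They exist and are unique: as the argument decreases from $1$ to $0$, the left sides increase strictly from $k$ and $k+1$ to infinity, and $k<q-k-2$, $k+1<q-k-1$. Put $u=1/\beta_k>1$. Then $u+\dots+u^{k+1}=u(1+u+\dots+u^k)=u(q-k-1)>q-k-1$, so $\beta_k<\alpha_k$. Let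
\[
\sigma_k(z)=\sum_{j=0}^kz^j,\qquad \mu_k(z)=\frac1{\sigma_k(z)}\sum_{j=0}^kjz^j ,
\]
so that $\mu_k(z)$ is the mean of the distribution on $\{0,\dots,k\}$ with weights proportional to $z^j$. It is continuous and strictly increasing in $z>0$, because $z\mu_k'(z)$ is the variance of that distribution. Hence $I_{q,k}=(\mu_k(\beta_k),\mu_k(\alpha_k))$ is a nonempty open interval. For example $\beta_1=\frac1{q-3}$ and $\alpha_1^{-1}=\frac{-1+\sqrt{4q-7}}2$, so
\[
I_{q,1}=\Bigl(\frac1{q-2},\ \frac2{1+\sqrt{4q-7}}\Bigr)\qquad(q\ge5).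
\]

\begin{theorem}\label{thm:main}
Let $q\ge5$, $1\le k<\frac{q-2}2$, and let $J\subset I_{q,k}$ be compact. There are $n_0$ and $\gamma>0$, depending only on $q$ and $J$, such that for all $n\ge n_0$ and all integers $t$ with $t/n\in J$, with $s=(q-1)n-t$,
\[
w_q^n(s)>\max_d|A_q^n(d)|\qquad\text{and}\qquad
\frac{q^n-\max_d|A_q^n(d)|}{q^n-w_q^n(s)}\ge e^{\gamma n}.
\]
Explicitly, the conjecture fails for $q=5$, $n=10^7$, $s=3.6\cdot10^7$.
\end{theorem}

If $J$ has nonempty interior, then for large $n$ at least a constant times $n$ of the $(q-1)n+1$ values of $s$ are covered; so for every $q\ge5$ and all large $n$ the conjecture fails for a positive proportion of the $s$.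

Theorem~\ref{thm:sharp} in Section~\ref{sec:sharp} completes the picture on the exponential scale. It determines, for all $q$, the rate at which $1-w_q^n(s)/q^n$ decays when $t/n\to\tau$. This rate is positive exactly for $\tau<\tau_q$, with an explicit $\tau_q$. For $0<\tau<\tau_q$ it is achieved by a family $B_e$ with a single real level $e$, and the conjectured families achieve it exactly when $\tau$ lies outside $\bigcup_kI_{q,k}$; in particular they achieve it for every such $\tau$ if $q=3$ or $4$. The proof also shows where the intervals come from. For $\tau\in I_{q,k}$ the level that we use, counted from the top of the cube as $c=q-1-e$, lies strictly between $k$ and $k+1$; it tends to $k$ at the left end of $I_{q,k}$ and to $k+1$ at the right end.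

Throughout, $\log$ is the natural logarithm.

\section{Complements and truncation}

\subsection{Complementation}

Let $Q=\{0,\dots,q-1\}$. The map $\mathbf b\mapsto\mathbf x=(q-1)\mathbf 1-\mathbf b$ of $Q^n$ turns maxima into minima. With $(\mathbf x\wedge\mathbf y)_i=\min(x_i,y_i)$, a family is $s$-union if and only if its image is \emph{$t$-intersecting}, that is, $|\mathbf x\wedge\mathbf y|\ge t$ for all $\mathbf x,\mathbf y$ in the image (including $\mathbf x=\mathbf y$), where $t=(q-1)n-s$. From now on we work with $t$-intersecting families and assume $t\ge1$. Then $\mathbf 0$ belongs to no $t$-intersecting family, so $w_q^n(s)<q^n$. We call the vectors outside a family its \emph{losses}: when $w_q^n(s)$ is close to $q^n$, it is the number of losses that separates good families from better ones.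

\begin{lemma}\label{lem:trunc}
For real $c\in[0,q-1]$ the family
\[
F_c=\Bigl\{\mathbf x\in Q^n:\ \sum_{i=1}^n\min(x_i,c)\ge\frac{cn+t}2\Bigr\}
\]
is $t$-intersecting.
\end{lemma}

\begin{proof}
For all $a,b$ we have $\min(a,b)\ge\min(a,c)+\min(b,c)-c$: the smaller of $\min(a,c)$ and $\min(b,c)$ is at most $\min(a,b)$, and the other is at most $c$. Summing over coordinates, $|\mathbf x\wedge\mathbf y|\ge2\cdot\frac{cn+t}2-cn=t$ for $\mathbf x,\mathbf y\in F_c$.
\end{proof}

The family $F_c$ is the complement image of $B_e$ with $e=q-1-c$. We call $c$ the \emph{truncation level}.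

\subsection{The conjectured families}

Fix $d$ and $\mathbf a$, and put $\mathbf m=(q-1)\mathbf 1-\mathbf a$. This is an equitable vector in $Q^n$ with $|\mathbf m|=t+2d$.

\begin{lemma}\label{lem:layers}
Let $0\le i\le d/(n-1)$. The complement image of $\mathcal D(U_i(d))$ is
\[
G_i=\{\mathbf y\in Q^n:\ |\mathbf y\wedge(\mathbf m-i\mathbf 1)|\ge t+d-i\}
\]
if $\mathbf m\ge i\mathbf 1$, and it is empty otherwise.
\end{lemma}

\begin{proof}
Let $\mathbf u\in X_q^n$ and $\mathbf v=(q-1)\mathbf 1-\mathbf u$. Then $\mathbf u\ge\mathbf a+i\mathbf 1$ means $\mathbf v\le\mathbf m-i\mathbf 1$, and $|\mathbf u|=|\mathbf a|+ni+d-(n-1)i=|\mathbf a|+d+i$ means $|\mathbf v|=|\mathbf m|-d-i=t+d-i$. So $\mathbf y$ is in the image of $\mathcal D(U_i(d))$ if and only if there is an integer vector $\mathbf v$ with $\mathbf 0\le\mathbf v\le\mathbf y\wedge(\mathbf m-i\mathbf 1)$ and $|\mathbf v|=t+d-i$. This requires $\mathbf m\ge i\mathbf 1$. If that holds, then, as $t+d-i\ge0$, such a $\mathbf v$ exists exactly when $|\mathbf y\wedge(\mathbf m-i\mathbf 1)|\ge t+d-i$.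
\end{proof}

If $\mathbf m=j\mathbf 1$ is constant, then $t+d=(jn+t)/2$ and $G_0=F_j$. So the conjectured families contain integer truncations, and, for the other equitable $\mathbf m$, mixtures of two consecutive integer levels. The layers $i\ge1$ turn out to be irrelevant for the exponent.

\begin{remark}\label{rem:union}
The complement image of $A_q^n(d)$ is $t$-intersecting (also for $t=0$). Let $i\le i'$, and let $\mathbf y$ and $\mathbf y'$ lie in the images of $\mathcal D(U_i(d))$ and $\mathcal D(U_{i'}(d))$. By the proof above there are $\mathbf v\le\mathbf y\wedge(\mathbf m-i\mathbf 1)$ of weight $t+d-i$ and $\mathbf v'\le\mathbf y'\wedge(\mathbf m-i'\mathbf 1)$ of weight $t+d-i'$. Put $\mathbf p=\mathbf m-i\mathbf 1-\mathbf v\ge\mathbf 0$, so $|\mathbf p|=d-(n-1)i$. In coordinate $l$, $\max(v_l,v'_l)\le\max(v_l,m_l-i')=m_l-i-\min(p_l,i'-i)$. Since $\sum_l\min(p_l,i'-i)\ge\min(|\mathbf p|,i'-i)$, we get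
\begin{align*}
|\mathbf v\wedge\mathbf v'|=|\mathbf v|+|\mathbf v'|-|\mathbf v\vee\mathbf v'|&\ge t+(n-1)i-i'+\min\bigl(d-(n-1)i,\ i'-i\bigr)\\
&=t+\min\bigl(d-i',(n-2)i\bigr)\ge t ,
\end{align*}
and $|\mathbf y\wedge\mathbf y'|\ge|\mathbf v\wedge\mathbf v'|$.
\end{remark}

\section{Counting losses by types}

\subsection{Types and entropy}

For a probability distribution $P$ on $Q$ let $H(P)=-\sum_xP(x)\log P(x)$ be its entropy and $D(P)=\log q-H(P)\ge0$. The function $D$ is strictly convex and vanishes only at the uniform distribution $U$. If all $nP(x)$ are integers, let $T_P\subset Q^n$ be the set of vectors with exactly $nP(x)$ entries equal to $x$, for every $x$; we say that these vectors have \emph{type} $P$. There are at most $(n+1)^q$ types, and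
\begin{equation}\label{eq:types}
(n+1)^{-q}e^{nH(P)}\le|T_P|\le e^{nH(P)}=q^ne^{-nD(P)}
\end{equation}
\cite[Thms.~11.1.1 and 11.1.3]{CT}. So a type $P$ has density $e^{-nD(P)}$ in $Q^n$ up to a polynomial factor, and the number of losses of a family that is a union of types is governed by its lost type with smallest $D$. To pass from a distribution to a nearby type we need entropy to be continuous, with an explicit constant.

\begin{lemma}\label{lem:cont}
Let $P,P'$ be probability distributions on $Q$. If $N\ge3q$ and $\max_x|P(x)-P'(x)|\le q/N$, then $NH(P')\ge NH(P)-q^2\log(N/q)$.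
\end{lemma}

\begin{proof}
Let $\eta(u)=-u\log u$ with $\eta(0)=0$, and let $0\le\delta\le\frac12$, $0\le u\le u+\delta\le1$. A concave function vanishing at $0$ is subadditive on $[0,1]$, so $\eta(u+\delta)-\eta(u)\le\eta(\delta)$. Also by concavity $\eta(u)-\eta(u+\delta)$ is nondecreasing in $u$, hence at most its value $\eta(1-\delta)$ at $u=1-\delta$. Finally $\eta(1-\delta)\le\eta(\delta)$, because the function $\delta\mapsto\eta(\delta)-\eta(1-\delta)$ has second derivative $-\frac1\delta+\frac1{1-\delta}\le0$ on $(0,\frac12]$, so it is concave on $[0,\frac12]$, and it vanishes at $0$ and $\frac12$. So two arguments at distance $\delta\le\frac12$ have $\eta$-values at distance at most $\eta(\delta)$. Since $q/N\le\frac13<\frac1e$ and $\eta$ increases on $[0,\frac1e]$, summing over the $q$ values $x$ gives $|H(P)-H(P')|\le q\,\eta(q/N)=\frac{q^2}N\log\frac Nq$.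
\end{proof}

\subsection{The functions $f_P$ and the exponents $D_c$}

For $c\in[0,q-1]$ put
\[
f_P(c)=2\sum_{x\in Q}P(x)\min(x,c)-c .
\]
A vector $\mathbf x$ of type $P$ has $2\sum_i\min(x_i,c)-cn=nf_P(c)$, so with $\tau=t/n$
\begin{equation}\label{eq:lost}
\mathbf x\in F_c\iff f_P(c)\ge\tau .
\end{equation}
The function $f_P(c)$ is affine in $P$ on the set of probability distributions, and $f_P(0)=0$. On each interval $[j,j+1]$ with integer $j$ it is affine in $c$ with slope $2P(X\ge j+1)-1$, where $X$ has distribution $P$. These slopes do not increase with $j$, so $f_P$ is concave. For $\tau\ge0$ let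
\[
D_c(\tau)=\min\{D(P):\ f_P(c)\le\tau\}.
\]
The minimum is over a compact set, nonempty because the point mass $\delta_0$ has $f_{\delta_0}(c)=-c\le0$. A mixture of feasible distributions for $\tau$ and $\tau'$ is feasible for the corresponding mixture of $\tau$ and $\tau'$, and $D$ is convex; so $D_c$ is a finite convex function on $[0,\infty)$, hence continuous on $(0,\infty)$.

By \eqref{eq:lost} the losses of $F_c$ are the vectors whose type has $f_P(c)<\tau$. There are at most $(n+1)^q$ such types, and \eqref{eq:types} gives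
\begin{equation}\label{eq:Fc}
|Q^n\setminus F_c|\le(n+1)^q\,q^n\,e^{-nD_c(\tau)} .
\end{equation}

The next lemma gives a sufficient condition for a distribution to attain $D_c(\tau)$ and, for integer levels, a necessary one.

\begin{lemma}\label{lem:gibbs}
\emph{(i)} Let $c\in[0,q-1]$. If $P(x)$ is proportional to $z^{\min(x,c)}$ with $0<z<1$, and $f_P(c)=\tau$, then $D_c(\tau)=D(P)$.

\emph{(ii)} If $P$ has full support, $j\in Q$, $f_P(j)\le\tau$ and $D(P)=D_j(\tau)$, then $P(x)=Ay^{\min(x,j)}$ for some $A,y>0$.
\end{lemma}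

\begin{proof}
(i) Let $f_{P'}(c)\le\tau=f_P(c)$, that is, $E_{P'}\min(X,c)\le E_P\min(X,c)$. Since $\log P(x)$ equals a constant plus $\min(x,c)\log z$,
\begin{align*}
D(P')-D(P)&=\sum_xP'(x)\log\frac{P'(x)}{P(x)}+\sum_x(P'(x)-P(x))\log P(x)\\
&=\sum_xP'(x)\log\frac{P'(x)}{P(x)}+\log z\,\bigl(E_{P'}\min(X,c)-E_P\min(X,c)\bigr)\ge0 :
\end{align*}
the first sum is a relative entropy, hence nonnegative, and the second term is a product of two nonpositive factors.

(ii) Let $v:Q\to\mathbb R$ satisfy $\sum_xv(x)=0$ and $\sum_xv(x)\min(x,j)=0$. By full support, $P\pm\varepsilon v$ are probability distributions for small $\varepsilon>0$, and $f_{P\pm\varepsilon v}(j)=f_P(j)$. By minimality the derivative of $D$ at $P$ in direction $v$, which is $\sum_xv(x)\log P(x)+\sum_xv(x)=\sum_xv(x)\log P(x)$, vanishes. Thus $\log P$ is orthogonal to every $v$ orthogonal to $1$ and $\min(\cdot,j)$, so it is a linear combination of these two functions.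
\end{proof}

\section{An example: $q=5$, $\tau=\frac25$}\label{sec:small}

We now see why a non-integer level can win. Take $q=5$, the smallest $q$ in Theorem~\ref{thm:main}, and $\tau=\frac25$, and compare the exponents $D_c(\frac25)$; larger is better. Note that $D(P)=\sum_xP(x)\log(5P(x))$.

\emph{Level $1$.} The condition $f_P(1)=2P(X\ge1)-1\le\frac25$ says $P(0)\ge\frac3{10}$. The cheapest such distribution spreads the remaining mass evenly:
\[
P^{(1)}=(0.3,\,0.175,\,0.175,\,0.175,\,0.175),\qquad D_1(\tfrac25)=0.3\log1.5+0.7\log0.875=0.0281\ldots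
\]
This is Lemma~\ref{lem:gibbs}(i) with $z=\frac7{12}$.

\emph{Level $2$.} Let $P^{(2)}=\frac1{55}(16,12,9,9,9)$, proportional to $(\frac34)^{\min(x,2)}$. Then $f_{P^{(2)}}(2)=2\cdot\frac{12+54}{55}-2=\frac25$, so Lemma~\ref{lem:gibbs}(i) gives
\[
D_2(\tfrac25)=\tfrac{16}{55}\log\tfrac{16}{11}+\tfrac{12}{55}\log\tfrac{12}{11}+\tfrac{27}{55}\log\tfrac9{11}=0.02947\ldots
\]

\emph{Levels $0$, $3$, $4$.} Since $f_U(0)=f_U(4)=0$, we have $D_0(\frac25)=D_4(\frac25)=0$. The distribution $(0.25,0.2,0.2,0.175,0.175)$ has $f(3)=2\cdot1.65-3=0.3\le\frac25$, so $D_3(\frac25)\le0.25\log1.25+0.35\log0.875<0.01$.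

\emph{Between $1$ and $2$.} The types that hurt the levels $1$ and $2$ are different ones. Indeed $f_{P^{(1)}}(2)=0.45$ and $f_{P^{(2)}}(1)=2\cdot\frac{39}{55}-1=\frac{23}{55}$ both exceed $\frac25$, so $F_2$ keeps types close to $P^{(1)}$, and $F_1$ keeps types close to $P^{(2)}$. For $c=1+\theta$ with $0\le\theta\le1$,
\[
f_P(c)=(1-\theta)f_P(1)+\theta f_P(2),
\]
so $F_c$ loses a type if and only if this weighted average is below $\frac25$. For $0<\theta<1$ the average exceeds $\frac25$ both for $P^{(1)}$ and for $P^{(2)}$, so $F_c$ keeps all types close to either of them. On the other hand, a distribution with $f_P(1)=f_P(2)=\frac25$ has $f_P(c)=\frac25$ for \emph{every} $c\in[1,2]$, so that $D_c(\frac25)\le D(P)$ for all these levels. The two equations say $P(X\ge1)=\frac7{10}$ and $P(X\ge2)=\frac12$, and the cheapest such distribution is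
\[
P=\bigl(\tfrac3{10},\tfrac15,\tfrac16,\tfrac16,\tfrac16\bigr),\qquad
D(P)=\tfrac3{10}\log\tfrac32+\tfrac12\log\tfrac56=0.03047\ldots
\]
Is there a level $c\in(1,2)$ for which nothing cheaper is feasible? By Lemma~\ref{lem:gibbs}(i) it suffices that $P$ is proportional to $z^{\min(x,c)}$, that is, $z=P(1)/P(0)=\frac23$ and $z^c=P(2)/P(0)=\frac59$. So
\[
c=\frac{\log(5/9)}{\log(2/3)}=1.4496\ldots,\qquad D_c(\tfrac25)=D(P)=0.03047\ldots>0.02947\ldots=\max_{j\in Q}D_j(\tfrac25).
\]
By \eqref{eq:Fc} the losses of $F_c$ are at most $q^ne^{-nD_c(2/5)}$ up to a polynomial factor. It remains to show that the conjectured families, which may mix two levels and have the further layers $G_i$, have at least $q^ne^{-n\max_jD_j(2/5)}$ losses up to such a factor.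

\section{The conjectured families do no better than integer levels}

Let $\mathbf m$ have entries $j$ and $j+1$. Mixing levels differs from the averaging of the last section in one respect: a loss may use different distributions on the two blocks of coordinates. If $\mathbf y$ falls short of the requirement for level $j$ on the first block and of that for level $j+1$ on the second, it falls short for the mixture. The cost per coordinate is then $D_j(\tau)$ on one block and $D_{j+1}(\tau)$ on the other, never more than $\max_jD_j(\tau)$. To make this precise, put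
\[
K=q+q^2,\qquad h_j(x)=\min(x,j)-\frac{j+\tau}2 ,
\]
so that $E_Ph_j\le0$ if and only if $f_P(j)\le\tau$.

\begin{lemma}\label{lem:many}
Let $j\in Q$, $\tau>0$ and let $N\ge0$ be an integer. At least $q^{-3q}(N+1)^{-K}q^Ne^{-ND_j(\tau)}$ vectors $\mathbf x\in Q^N$ satisfy $\sum_ih_j(x_i)\le0$.
\end{lemma}

\begin{proof}
If $N<3q$, the zero vector qualifies because $h_j(0)<0$, and $1\ge q^{-3q}q^N$. Let $N\ge3q$, and let $P$ attain $D_j(\tau)$. Put $M_x=\lfloor NP(x)\rfloor$ for $x\ge1$ and $M_0=N-\sum_{x\ge1}M_x$; this defines a type $P'$ on $Q^N$. As $h_j$ is nondecreasing, each vector $\mathbf x$ of type $P'$ has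
\[
\sum_ih_j(x_i)=Nh_j(0)+\sum_{x\ge1}M_x\bigl(h_j(x)-h_j(0)\bigr)\le NE_Ph_j\le0 .
\]
Each $P'(x)$ with $x\ge1$ differs from $P(x)$ by less than $1/N$, and $P'(0)$ from $P(0)$ by less than $q/N$. By \eqref{eq:types} and Lemma~\ref{lem:cont} the number of vectors of type $P'$ is at least $(N+1)^{-q}e^{NH(P')}\ge(N+1)^{-q-q^2}e^{NH(P)}=(N+1)^{-K}q^Ne^{-ND_j(\tau)}$.
\end{proof}

A loss must also avoid the layers $G_i$ with $i\ge1$, and there may be many of them. All are avoided at once by fixing a single coordinate at the value $q-1$; a bounded number of zeros then makes up for the weight that this adds.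

\begin{lemma}\label{lem:conj}
Let $\tau=t/n>0$, $L=\lfloor(q-1)/\tau\rfloor+1$ and $n\ge L+1$. For every $d$,
\[
q^n-|A_q^n(d)|\ \ge\ q^{-(L+1)-6q}\,(n+1)^{-2K}\,q^n\,e^{-n\max_{j\in Q}D_j(\tau)} .
\]
\end{lemma}

\begin{proof}
Let $A'$ be the complement image of $A_q^n(d)$. By Lemma~\ref{lem:layers} it is the union of the $G_i$ over the $i$ with $0\le i\le d/(n-1)$ and $\mathbf m\ge i\mathbf 1$.

\emph{Claim: if $|\mathbf y\wedge\mathbf m|<t+d$ and $y_l\ge m_l$ for some $l$, then $\mathbf y\notin A'$.} Suppose that $\mathbf y\in G_i$ for such an $i$, so $|\mathbf y\wedge(\mathbf m-i\mathbf 1)|\ge t+d-i$. Coordinate $l$ contributes $m_l$ to $|\mathbf y\wedge\mathbf m|$ and only $m_l-i$ to $|\mathbf y\wedge(\mathbf m-i\mathbf 1)|$, and every other coordinate contributes at least as much to the former as to the latter. Hence $|\mathbf y\wedge\mathbf m|\ge t+d-i+i=t+d$, a contradiction.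

Since $t+d=\frac{t+|\mathbf m|}2=\sum_l\frac{m_l+\tau}2$, the condition $|\mathbf y\wedge\mathbf m|<t+d$ says that $\sum_lh_{m_l}(y_l)<0$. We now construct many such $\mathbf y$. Set $y_1=q-1\ge m_1$; this coordinate contributes $\frac{m_1-\tau}2\le\frac{q-1}2$. Set $y_2=\dots=y_{L+1}=0$; each of these contributes $-\frac{m_l+\tau}2\le-\frac\tau2$. Together they contribute at most $\frac{q-1-L\tau}2<0$. Since $\mathbf m$ is equitable, there is $j$ with $0\le j\le q-2$ and $m_l\in\{j,j+1\}$ for all $l$. Of the remaining $n-1-L$ coordinates let $N_0$ have $m_l=j$ and $N_1$ have $m_l=j+1$ (one of these numbers may be $0$). Apply Lemma~\ref{lem:many} to the two blocks separately: at least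
\[
q^{-6q}(n+1)^{-2K}\,q^{N_0+N_1}\,e^{-(N_0+N_1)\max_jD_j(\tau)}
\]
assignments make both partial sums at most $0$. As $N_0+N_1=n-1-L$, this is at least the claimed number, and by the claim all resulting $\mathbf y$ lie outside $A'$.
\end{proof}

\section{The gap for general $q$}

We look for the analogue of the distribution $P$ of Section~\ref{sec:small}. It should be proportional to $z^{\min(x,c)}$ with $k<c<k+1$, so that it is the minimizer for the level $c$; and $f_P$ should have slope $0$ on $[k,k+1]$, that is, $P(X\ge k+1)=\frac12$, so that $f_P(c)=\tau$ is the maximum of $f_P$ and $P$ is feasible for \emph{all} levels. The second requirement puts half of the mass on $\{0,\dots,k\}$, with weights $z^x$, and the other half, evenly, on the remaining $q-k-1$ values. The next lemma shows that both requirements can be met when $z\in(\beta_k,\alpha_k)$.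

\begin{lemma}\label{lem:gap}
Let $1\le k<\frac{q-2}2$, $z\in(\beta_k,\alpha_k)$ and $\tau=\mu_k(z)$. Let
\[
P_z(x)=\frac{z^x}{2\sigma_k(z)}\ \ (x\le k),\qquad P_z(x)=\frac1{2(q-k-1)}\ \ (x\ge k+1),
\]
and define $c$ by $z^c=\sigma_k(z)/(q-k-1)$. Then $k<c<k+1$, $f_{P_z}\le\tau$ on $[0,q-1]$, and
\[
D_c(\tau)=D(P_z)>\max_{j\in Q}D_j(\tau).
\]
\end{lemma}

\begin{proof}
The left sides in \eqref{eq:ab} are strictly decreasing functions of the argument. So $\beta_k<z<\alpha_k$ gives
\[
\sigma_k(z)z^{-k}=1+z^{-1}+\dots+z^{-k}<q-k-1,\qquad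
\sigma_k(z)z^{-(k+1)}=z^{-1}+\dots+z^{-(k+1)}>q-k-1 ,
\]
that is, $z^{k+1}<z^c<z^k$, and $k<c<k+1$ because $z<1$. For $x\ge k+1$ we have $\min(x,c)=c$ and $\frac{z^c}{2\sigma_k(z)}=\frac1{2(q-k-1)}$. Therefore $P_z(x)=z^{\min(x,c)}/(2\sigma_k(z))$ for all $x\in Q$.

The masses of $\{0,\dots,k\}$ and $\{k+1,\dots,q-1\}$ under $P_z$ are both $\frac12$. So $f_{P_z}$ has slope $2\cdot\frac12-1=0$ on $[k,k+1]$, and by concavity its maximum is
\[
f_{P_z}(c)=f_{P_z}(k)=2\bigl(\tfrac12\mu_k(z)+\tfrac12k\bigr)-k=\mu_k(z)=\tau .
\]
Lemma~\ref{lem:gibbs}(i) gives $D_c(\tau)=D(P_z)$. As $f_{P_z}(j)\le\tau$, also $D_j(\tau)\le D(P_z)$ for every $j\in Q$. Suppose that equality holds for some $j$. By Lemma~\ref{lem:gibbs}(ii), $P_z(x)=Ay^{\min(x,j)}$. Since $k\ge1$, $P_z(1)/P_z(0)=z\ne1$; this rules out $j=0$, and for $j\ge1$ it gives $y=z$. Then $z^c=P_z(k+1)/P_z(0)=z^{\min(k+1,j)}$, so $c$ is an integer, a contradiction.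
\end{proof}

\begin{remark}
The restrictions on $k$ are natural. Since $P_z(x)$ is larger for each $x\le k$ than for each $x\ge k+1$ and both groups have mass $\frac12$, necessarily $k+1<q-k-1$, that is, $k<\frac{q-2}2$. And $k=0$ brings nothing: for $0<c<1$ the condition defining $F_c$ is $\#\{i:x_i\ge1\}\ge\frac12(n+t/c)$, so $F_c\subset F_1$. Together the restrictions force $q\ge5$. At $z=\beta_k$ and $z=\alpha_k$ the formula for $c$ gives the integers $c=k$ and $c=k+1$, and Lemma~\ref{lem:gibbs}(i) still gives $D_c(\tau)=D(P_z)$; so the gap closes at the ends of $I_{q,k}$.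
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We may assume that $J$ is nonempty. For $\tau\in I_{q,k}$ let $z=\mu_k^{-1}(\tau)$ and $g(\tau)=D(P_z)-\max_{j\in Q}D_j(\tau)$. By Lemma~\ref{lem:gap} $g$ is positive. It is continuous, since $\mu_k^{-1}$, $z\mapsto D(P_z)$ and the $D_j$ on $(0,\infty)$ are. So $g\ge g_0>0$ on the compact set $J$. Let $t/n=\tau\in J$ and let $c$ be as in Lemma~\ref{lem:gap}. Since $F_c$ is $t$-intersecting, \eqref{eq:Fc} gives $q^n-w_q^n(s)\le(n+1)^qq^ne^{-nD_c(\tau)}$, and the left side is positive. Combined with Lemma~\ref{lem:conj}, for $n\ge L+1$,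
\begin{equation}\label{eq:ratio}
\frac{q^n-\max_d|A_q^n(d)|}{q^n-w_q^n(s)}\ \ge\ q^{-(L+1)-6q}\,(n+1)^{-2K-q}\,e^{n(D_c(\tau)-\max_jD_j(\tau))}
\end{equation}
with $L\le(q-1)/\min J+1$. The exponential factor is at least $e^{g_0n}$, so the right side is at least $e^{g_0n/2}>1$ for all $n\ge n_0(q,J)$, and $\gamma=g_0/2$ will do. A ratio above $1$ means $w_q^n(s)>\max_d|A_q^n(d)|$.

\emph{The explicit case.} Let $q=5$, $n=10^7$ and $t=4\cdot10^6$, so $s=4n-t=3.6\cdot10^7$ and $\tau=\frac25\in I_{5,1}=(\frac13,0.434\ldots)$. Here $\mu_1(z)=\frac z{1+z}$ gives $z=\frac23$, and $P_z$ and $c$ are those of Section~\ref{sec:small}. By the values found there, $D_c(\frac25)-\max_jD_j(\frac25)>0.0304-0.0295=0.0009$. With $L=11$ and $K=30$, the right side of \eqref{eq:ratio} is at least $5^{-42}(n+1)^{-65}e^{0.0009n}$. Since $0.0009\,n=9000$ and $42\log5+65\log(10^7+1)<68+1054<1200$, it exceeds $1$.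
\end{proof}

\section{The sharp exponent}\label{sec:sharp}

Two questions remain on the exponential scale: can one do better than the families $F_c$, and for exactly which $\tau$ are integer levels enough? Let
\[
E(\tau)=\min\{D(P):\ f_P(j)\le\tau\ \ \forall j\in Q\}=\min\{D(P):\ f_P(c)\le\tau\ \ \forall c\in[0,q-1]\};
\]
the two forms agree because $f_P$ is affine between consecutive integers. As for $D_c$, the function $E$ is convex and finite on $[0,\infty)$, hence continuous on $(0,\infty)$. Also $E(\tau)=0$ if and only if $U$ is feasible. Since $\sum_{x\in Q}\min(x,k)=\frac{k(k-1)}2+k(q-k)$,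
\[
f_U(k)=k-\frac{k(k+1)}q=\frac{k(q-1-k)}q ,
\]
so $E(\tau)=0$ if and only if $\tau\ge\tau_q$, where $\tau_q=\max_{k\in Q}f_U(k)=\frac1q\lfloor(q-1)^2/4\rfloor$.

\begin{theorem}\label{thm:sharp}
Let $q\ge2$.

\emph{(a)} For all $n\ge3q$ and $1\le t\le(q-1)n$, with $s=(q-1)n-t$ and $\tau=t/n$,
\[
\tfrac12(n+1)^{-q-q^2}e^{-nE(\tau)}\ \le\ 1-\frac{w_q^n(s)}{q^n}\ \le\ (n+1)^qe^{-nE(\tau)} .
\]

\emph{(b)} If $t_n/n\to\tau\in(0,\tau_q)$ and $s_n=(q-1)n-t_n$, then, with $A_q^n(d)$ formed for $s=s_n$,
\[
-\frac1n\log\Bigl(1-\frac{\max_d|A_q^n(d)|}{q^n}\Bigr)\ \longrightarrow\ \max_{j\in Q}D_j(\tau).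
\]

\emph{(c)} For $\tau\in(0,\tau_q)$ we have $\max_{j\in Q}D_j(\tau)\le E(\tau)$, with strict inequality if and only if $\tau\in\bigcup_{1\le k<(q-2)/2}I_{q,k}$.
\end{theorem}

In particular, for $q=3,4$ the conjectured sets have the optimal exponential rate for every $\tau\in(0,\tau_q)$, while for every $q\ge5$ they fail to have it on a nonempty open set of $\tau$. Indeed, for $q\le4$ no $k$ with $1\le k<\frac{q-2}2$ exists, and for $q\ge5$ one can take $k=1$.

\subsection{No family does better: reversal}

For a type $P$, the quantity $\max_cf_P(c)$ has a direct meaning: $n\max_cf_P(c)$ is the overlap $|\mathbf x\wedge\mathbf y|$ between a sorted vector $\mathbf x$ of type $P$ and its reversal $\mathbf y$. The overlap is at least $nf_P(c)$ for every $c$ by the inequality in the proof of Lemma~\ref{lem:trunc}, and equality holds when $c$ is a median of the entries, as we check below. If it is below $t$, then no coordinate permutation puts both vectors into the same $t$-intersecting family, and so such a family contains at most half of the type.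

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:sharp}(a)]
Let $A\subset Q^n$ be $t$-intersecting and let $P^*$ attain $E(\tau)$. The overlap must be \emph{strictly} below $t$, so we round and then lower one more entry. Take a vector with $\lfloor nP^*(x)\rfloor$ entries $x$ for each $x\ge1$ and all other entries $0$. If it is not $\mathbf 0$, change one nonzero entry to $0$. Let $P''$ be the resulting type and $\mathbf x$ the vector of type $P''$ with nondecreasing entries.

We claim that $nf_{P''}(j)<t$ for every $j\in Q$. For $j=0$ the value is $0<t$. Let $j\ge1$. If the vector before the change was $\mathbf 0$, the value is $-jn<t$. Otherwise, rounding down did not increase $\sum_i\min(x_i,j)$ beyond $nE_{P^*}\min(X,j)$, so before the change $2\sum_i\min(x_i,j)-jn\le nf_{P^*}(j)\le t$, and lowering a nonzero entry to $0$ decreased the left side by at least $2$.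

Let $y_i=x_{n+1-i}$ and $r=x_{\lceil n/2\rceil}\in Q$. One of $i$, $n+1-i$ is at most $\lceil n/2\rceil$ and the other at least $\lceil n/2\rceil$, so one of $x_i,y_i$ is at most $r$ and the other at least $r$. Hence $\min(x_i,y_i)=\min(x_i,r)+\min(y_i,r)-r$, and summation gives
\[
|\mathbf x\wedge\mathbf y|=2\sum_i\min(x_i,r)-rn=nf_{P''}(r)<t .
\]
For a uniformly random permutation $\pi$ of the coordinates, $\pi\mathbf x$ and $\pi\mathbf y$ are each uniform on $T_{P''}$, and they are never both in $A$ since $|\pi\mathbf x\wedge\pi\mathbf y|<t$. Taking probabilities, $2|A\cap T_{P''}|/|T_{P''}|\le1$.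

Finally, for $x\ge1$ we have $|nP''(x)-nP^*(x)|\le2\le q$, and $nP''(0)$ exceeds $nP^*(0)$ by at most $(q-1)+1=q$. So Lemma~\ref{lem:cont} applies with $N=n\ge3q$, and with \eqref{eq:types}
\[
|Q^n\setminus A|\ge\tfrac12|T_{P''}|\ge\tfrac12(n+1)^{-q}e^{nH(P'')}\ge\tfrac12(n+1)^{-q-q^2}q^ne^{-nE(\tau)} .\qedhere
\]
\end{proof}

\subsection{One real level suffices}

The exponent $D_c(\tau)$ of the family $F_c$ is a minimum under the single constraint $f_P(c)\le\tau$, whereas $E(\tau)$ is the minimum under these constraints for all levels together. So $D_c\le E$, and we have to see that equality holds for one well-chosen real level $c$.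

\begin{proposition}\label{prop:minimax}
Let $0<\tau<\tau_q$. The minimizer $P^*$ in the definition of $E(\tau)$ has the form $P^*(x)\propto z^{\min(x,c)}$ with $z\in(0,1)$, $c\in[1,q-1]$ and $f_{P^*}(c)=\tau$. Hence $E(\tau)=D_c(\tau)=\max_{c'\in[0,q-1]}D_{c'}(\tau)$.
\end{proposition}

\begin{proof}
The minimizer is unique since $D$ is strictly convex.

\emph{Full support.} Let $P'=(1-\delta)\delta_0+\delta U$ with small $\delta>0$. It has full support, and $f_{P'}(j)\le\delta f_U(j)\le\delta\tau_q\le\tau$ for all $j\in Q$. If $P^*(x)=0$ for some $x$, then $D((1-\varepsilon)P^*+\varepsilon P')$ would have derivative $-\infty$ at $\varepsilon=0^+$, because of the term $\varepsilon P'(x)\log(\varepsilon P'(x))$; this contradicts minimality.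

\emph{Multipliers.} So $P^*$ minimizes a convex function, differentiable at $P^*$, under the affine constraints $\sum_xP(x)=1$ and $f_P(j)\le\tau$; the constraints $P(x)\ge0$ are inactive. By the Karush--Kuhn--Tucker theorem, which for affine constraints needs no further hypothesis, there are $\lambda_j\ge0$ with $\lambda_j=0$ unless $f_{P^*}(j)=\tau$, such that
\[
\log P^*(x)=\mathrm{const}-\sum_{j\in Q}2\lambda_j\min(x,j).
\]
Not all $\lambda_j$ vanish, because $U$ is infeasible for $\tau<\tau_q$; and $\lambda_0=0$ since $f_{P^*}(0)=0<\tau$.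

\emph{At most two levels.} By full support the slopes $2P^*(X\ge j+1)-1$ of $f_{P^*}$ strictly decrease in $j$. Since $f_{P^*}\le\tau$, the indices $j$ with $f_{P^*}(j)=\tau$ are the integer maximizers of $f_{P^*}$, and by strict decrease there are at most two, which are consecutive. So either only one $\lambda_k$ is nonzero, with $k\ge1$, or the nonzero multipliers are $\lambda_k,\lambda_{k+1}$ with $k\ge1$. Put
\[
\Lambda=2\sum_j\lambda_j>0,\qquad c=\frac{\sum_jj\lambda_j}{\sum_j\lambda_j}\in[1,q-1].
\]
Then $\sum_j2\lambda_j\min(x,j)=\Lambda\min(x,c)$ for all $x\in Q$: this is immediate if only $\lambda_k$ is nonzero, and in the other case it holds because, for integer $x$, the function $c'\mapsto\min(x,c')$ is affine on $[k,k+1]$. Thus $P^*(x)\propto z^{\min(x,c)}$ with $z=e^{-\Lambda}\in(0,1)$. Also $f_{P^*}(c)=\tau$, since $f_{P^*}$ is affine between the at most two indices where $\lambda_j>0$ and has the value $\tau$ there.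

Lemma~\ref{lem:gibbs}(i) gives $D_c(\tau)=D(P^*)=E(\tau)$, and $D_{c'}(\tau)\le E(\tau)$ for all $c'$ because $D_{c'}$ is a minimum under fewer constraints.
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:sharp}(a)]
If $\tau\ge\tau_q$, then $E(\tau)=0$ and the bound is trivial. Otherwise take $c$ from Proposition~\ref{prop:minimax} and use the family $F_c$ and \eqref{eq:Fc}.
\end{proof}

\subsection{The rate of the conjectured families}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
For large $n$, Lemma~\ref{lem:conj} holds for every $d$, with $\tau$ replaced by $t_n/n$ and with $L$ bounded as $n\to\infty$. By continuity of the $D_j$, the $\limsup$ of the left side in (b) is at most $\max_jD_j(\tau)$.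

For the other direction we choose one good $d$ for each large $n$. Let $k$ maximize $D_j(\tau)$ over $j\in Q$. As $\tau<\tau_q$, some $j$ has $f_U(j)>\tau$, so $U$ is infeasible for that $j$ and $D_j(\tau)>0$. Hence $D_k(\tau)>0$, so $f_U(k)>\tau$. As $f_U(k)\le k$, we get $k>\tau$, in particular $k\ge1$, and $kn-t_n\ge1$ for large $n$. Let $\mathbf m=k\mathbf 1$ if $kn-t_n$ is even, and $\mathbf m=(k,\dots,k,k-1)$ otherwise. Put $d=(|\mathbf m|-t_n)/2$, a nonnegative integer, and $\mathbf a=(q-1)\mathbf 1-\mathbf m$. This $\mathbf a$ is equitable of weight $s_n-2d\ge0$, so it is a permitted choice for $A_q^n(d)$.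

By Lemma~\ref{lem:layers} the complement image of $A_q^n(d)$ contains $G_0=\{\mathbf y:|\mathbf y\wedge\mathbf m|\ge t_n+d\}$. Every loss therefore satisfies $|\mathbf y\wedge\mathbf m|<t_n+d=\frac{t_n+|\mathbf m|}2$, and so
\[
\sum_i\min(y_i,k)\le|\mathbf y\wedge\mathbf m|+1\le\frac{t_n+kn}2+1 .
\]
So its type has $f_P(k)\le\frac{t_n+2}n$, and by \eqref{eq:types} there are at most $(n+1)^qq^n\exp\bigl(-nD_k(\frac{t_n+2}n)\bigr)$ losses. Since $D_k(\frac{t_n+2}n)\to D_k(\tau)$, the $\liminf$ is at least $D_k(\tau)=\max_jD_j(\tau)$.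
\end{proof}

\subsection{When integer levels suffice}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
The inequality $D_j\le E$ holds because $D_j$ has fewer constraints.

Let $\tau\in I_{q,k}$, and let $z\in(\beta_k,\alpha_k)$ with $\mu_k(z)=\tau$. By Lemma~\ref{lem:gap}, $P_z$ is feasible for $E(\tau)$, so $D_c(\tau)\le E(\tau)\le D(P_z)=D_c(\tau)$, and $\max_jD_j(\tau)<D_c(\tau)=E(\tau)$. (Since $P_z\ne U$, this also gives $E(\tau)>0$, so $I_{q,k}\subset(0,\tau_q)$.)

Conversely, let $0<\tau<\tau_q$ and $\max_jD_j(\tau)<E(\tau)$, and take $P^*,z,c$ from Proposition~\ref{prop:minimax}. As $D_c(\tau)=E(\tau)$, $c$ is not an integer; say $k<c<k+1$, where $k\ge1$ because $c\ge1$, and $k\le q-2$. The function $f_{P^*}$ is affine on $[k,k+1]$, at most $\tau$, and equal to $\tau$ at the interior point $c$. So its slope there is $0$, that is, $P^*(X\ge k+1)=\frac12$. Now $P^*(x)=Cz^x$ for $x\le k$ and $P^*(x)=Cz^c$ for $x\ge k+1$, with the same constant $C$. Equality of the two masses says $(q-k-1)z^c=\sigma_k(z)$, and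
\[
\tau=f_{P^*}(k)=2\bigl(\tfrac12\mu_k(z)+\tfrac12k\bigr)-k=\mu_k(z).
\]
We insert $z^c=\sigma_k(z)/(q-k-1)$ into $z^c<z^k$ and $z^c>z^{k+1}$ and divide by $z^k$ and $z^{k+1}$, respectively. This gives
\[
z^{-1}+\dots+z^{-k}<q-k-2\qquad\text{and}\qquad z^{-1}+\dots+z^{-(k+1)}>q-k-1 .
\]
As $z<1$, the left side of the first inequality exceeds $k$, so $k<q-k-2$, that is, $k<\frac{q-2}2$. Then $\beta_k$ and $\alpha_k$ are defined, the two inequalities say $\beta_k<z<\alpha_k$, and $\tau=\mu_k(z)\in I_{q,k}$.
\end{proof}

For $q=3,4$ Theorem~\ref{thm:sharp} gives only the correct exponential rate for $0<\tau<\tau_q$. Whether the conjectured equality holds exactly for these $q$ is not settled here.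

\begin{thebibliography}{9}
\bibitem{source} \emph{Intersection Problems In The $q$-Ary Cube}, \texttt{http://real.mtak.hu/44388/7/44388.pdf}.
\bibitem{CT} Cover and Thomas, \emph{Elements of Information Theory}.
\end{thebibliography}

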